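\title{A countable boundedly $FU_{\mathrm{fin}}$ space that is not productively $\alpha_4$-$FU$}

\begin{abstract}
We construct in ZFC countable spaces $X$ and $Y$, each with a single non-isolated point, such that $X$ is Fr\'echet--Urysohn for sets of size at most $n$ for every $n$, $Y$ is a Fr\'echet $\alpha_4$-space, and $X\times Y$ is not Fr\'echet. Both spaces come from a splitting of one almost disjoint family, which is indexed by nodes of a tree of countable sequences of ordinals below $\mathfrak b$ and can absorb sets of $m$-tuples in all coordinates at once. We also show that there are $2^{\mathfrak c}$ such spaces $X$, that every productively $\alpha_4$-$FU$ space is boundedly $FU_{\mathrm{fin}}$, and that consistently every countable $FU_{\mathrm{fin}}$ space is productively $\alpha_4$-$FU$.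
\end{abstract}

\section{Introduction}

All spaces are assumed to be regular and $T_1$. A space $X$ is \emph{Fr\'echet} (Fr\'echet--Urysohn, $FU$) if whenever $x$ lies in the closure of a set $A\subseteq X$, some sequence of points of $A$ converges to $x$. The property passes to subspaces but not to products; Example~\ref{ex:fan} describes a first countable space and a Fr\'echet space, both countable, whose product is not Fr\'echet. This paper compares two ways of saying that a space is a good factor: an internal one, which speaks about finite subsets of the space, and an external one, which quantifies over second factors.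

\begin{definition}\label{def:basic}
Let $X$ be a space and $x\in X$.
\begin{enumerate}
\item A sequence $(A_n)_{n\in\omega}$ of subsets of $X$ \emph{converges to $x$} if every neighborhood of $x$ contains $A_n$ for all but finitely many $n$.
\item $X$ is \emph{$FU_{\mathrm{fin}}$ at $x$} if for every family $\mathcal P$ of nonempty finite subsets of $X$ such that every neighborhood of $x$ contains a member of $\mathcal P$, there are $P_n\in\mathcal P$ ($n\in\omega$) such that $(P_n)$ converges to $x$. For a positive integer $n$, $X$ is \emph{$FU_n$ at $x$} if the same holds for every such family whose members have at most $n$ elements. $X$ is $FU_{\mathrm{fin}}$ (or $FU_n$) if it is so at every point, and $X$ is \emph{boundedly $FU_{\mathrm{fin}}$} if it is $FU_n$ for every positive integer $n$.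
\item (Arhangel'skii) $X$ is an \emph{$\alpha_4$-space} if for every $x\in X$ and every countable family $\{\sigma_n:n\in\omega\}$ of sequences converging to $x$ there is a sequence converging to $x$ which meets infinitely many of the $\sigma_n$. A Fr\'echet $\alpha_4$-space is called \emph{$\alpha_4$-$FU$}.
\item $X$ is \emph{productively $\alpha_4$-$FU$} if $X\times Y$ is Fr\'echet for every $\alpha_4$-$FU$ space $Y$.
\end{enumerate}
\end{definition}

In (3), sequences may repeat terms or be constant, two sequences meet if they have a common term, and ``infinitely many of the $\sigma_n$'' means ``$\sigma_n$ for infinitely many $n$''.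

The property $FU_1$ is the Fr\'echet property, and $FU_n$ at $x$ says exactly that $X^n$ is Fr\'echet at the diagonal point $(x,\dots,x)$ (Lemma~\ref{lem:power}). So ``boundedly $FU_{\mathrm{fin}}$'' measures how $X$ multiplies with itself. The choice of second factors in (4) is forced. A non-discrete Fr\'echet space $X$ contains an injective sequence converging to a non-isolated point, hence a copy of the convergent sequence $\omega+1$; if $X\times Y$ is Fr\'echet, then so is $(\omega+1)\times Y$, and this makes $Y$ an $\alpha_4$-$FU$ space (Lemma~\ref{lem:convseq}). Thus a productively $\alpha_4$-$FU$ space has a Fr\'echet product with every space for which this is not ruled out in advance.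

First countable spaces have all of these properties. They are $FU_{\mathrm{fin}}$, since one can choose $P_n$ inside the $n$-th member of a decreasing base, and they are productively $\alpha_4$-$FU$ by Lemma~\ref{lem:firstcountable}. Testing a productively $\alpha_4$-$FU$ space against its own powers shows that it is boundedly $FU_{\mathrm{fin}}$. We therefore have
\[
\begin{array}{ccc}
\text{first countable} & \Longrightarrow & \text{productively $\alpha_4$-$FU$}\\[2pt]
\Downarrow & & \Downarrow\\[2pt]
FU_{\mathrm{fin}} & \Longrightarrow & \text{boundedly $FU_{\mathrm{fin}}$,}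
\end{array}
\]
and it is natural to ask whether good behavior of the powers of $X$ already gives good behavior with all admissible factors. The following problem is posed in \cite{PFS}.

\medskip
\noindent\textbf{Problem.} \emph{Is there in ZFC a countable boundedly $FU_{\mathrm{fin}}$ space which is not productively $\alpha_4$-$FU$?}
\medskip

The answer is yes.

\begin{theorem}[ZFC]\label{thm:main}
There are countable spaces $X$ and $Y$, each with exactly one non-isolated point, such that $X$ is boundedly $FU_{\mathrm{fin}}$, $Y$ is $\alpha_4$-$FU$, and $X\times Y$ is not Fr\'echet.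
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(1)] {\rm(ZFC)} There are $2^{\mathfrak c}$ pairwise non-homeomorphic countable boundedly $FU_{\mathrm{fin}}$ spaces which are not productively $\alpha_4$-$FU$; all their finite powers are Fr\'echet.
\item[(2)] {\rm(ZFC)} Every productively $\alpha_4$-$FU$ space is boundedly $FU_{\mathrm{fin}}$. By {\rm(1)}, this implication is strict.
\item[(3)] It is consistent with ZFC that every countable $FU_{\mathrm{fin}}$ space is productively $\alpha_4$-$FU$. So ``boundedly $FU_{\mathrm{fin}}$'' cannot be replaced by ``$FU_{\mathrm{fin}}$'' in Theorem~\ref{thm:main}.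
\end{enumerate}
\end{theorem}

Part (3) might suggest the opposite answer to the problem: for $FU_{\mathrm{fin}}$ there is no example in ZFC, and the bounded property looks like a small weakening. The theorems show that the bound is decisive, and Remark~\ref{rem:bounded} lists the places where it enters. Part (3) rests on a consistency result of Hru\v{s}\'ak and Ramos-Garc\'ia \cite{HRG}; everything else is proved here in full.

The general facts, with parts (2) and (3) of Theorem~\ref{thm:compl}, are in Section~\ref{sec:general}. Section~\ref{sec:ideals} translates the problem into the language of ideals on $\omega$ and isolates the combinatorial object that is needed, a colored almost disjoint family (Theorem~\ref{thm:family}). Section~\ref{sec:spaces} derives Theorem~\ref{thm:main} and Theorem~\ref{thm:compl}(1) from it. Sections~\ref{sec:tree}--\ref{sec:recursion} construct the family.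

\section{Powers, convergent sequences and first countable factors}\label{sec:general}

\begin{lemma}\label{lem:power}
A space $X$ is $FU_n$ at $x$ if and only if every $A\subseteq X^n$ whose closure contains $\bar x=(x,\dots,x)$ contains a sequence converging to $\bar x$.
\end{lemma}

\begin{proof}
For $b\in X^n$ let $[b]$ be the set of entries of $b$. The sets $U^n$, $U$ a neighborhood of $x$, form a base at $\bar x$, and $b\in U^n$ if and only if $[b]\subseteq U$. Hence for $A\subseteq X^n$ and $\mathcal P=\{[b]:b\in A\}$, we have $\bar x\in\overline A$ if and only if every neighborhood of $x$ contains a member of $\mathcal P$, and $b^k\to\bar x$ if and only if $([b^k])$ converges to $x$. Every family of nonempty sets with at most $n$ elements has the form $\{[b]:b\in A\}$: list each member as an $n$-tuple, with repetitions if necessary.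
\end{proof}

The space $\omega+1$ carries the order topology, so $\omega$ is its only non-isolated point.

\begin{lemma}\label{lem:convseq}
If $Z\times(\omega+1)$ is Fr\'echet, then $Z$ is $\alpha_4$-$FU$.
\end{lemma}

\begin{proof}
$Z$ is Fr\'echet, being homeomorphic to a subspace. Let $\sigma_n\to z$ for $n<\omega$, and let $A=\{(w,n):n<\omega,\ w\text{ a term of }\sigma_n\}$. Every neighborhood of $z$ contains a term of every $\sigma_n$, so $(z,\omega)\in\overline A$, and there are $(w_i,n_i)\in A$ converging to $(z,\omega)$. Then $w_i\to z$, $n_i\to\infty$, and $w_i$ is a term of $\sigma_{n_i}$.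
\end{proof}

\begin{lemma}\label{lem:firstcountable}
If $X$ is first countable and $Y$ is $\alpha_4$-$FU$, then $X\times Y$ is Fr\'echet.
\end{lemma}

\begin{proof}
Let $(x,y)\in\overline A$, let $U_0\supseteq U_1\supseteq\cdots$ be a base at $x$, and put
\[
M_n=\{y'\in Y:(x',y')\in A\text{ for some }x'\in U_n\}.
\]
The sets $M_n$ decrease, and $y\in\overline{M_n}$ because $U_n\times V$ meets $A$ for every neighborhood $V$ of $y$. If $y\in M_n$ for all $n$, choose $(x_n,y)\in A$ with $x_n\in U_n$; this sequence converges to $(x,y)$. Otherwise $y\notin M_n$ for $n\ge n_0$. For these $n$ take a sequence $\sigma_n$ in $M_n$ converging to $y$. Since $Y$ is $T_1$ and no term of $\sigma_n$ equals $y$, each $\sigma_n$ takes each value only finitely often.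

We want points $z_k\in M_{n_k}$ with $n_k\to\infty$ and $z_k\to y$. The $\alpha_4$ property could be satisfied by a single term common to many $\sigma_n$, so we first remove such terms. Let $\sigma'_n$ arise from $\sigma_n$ by deleting all terms that equal one of the first $n$ terms of some $\sigma_i$ with $n_0\le i<n$. Only finitely many terms are deleted, so $\sigma'_n\to y$. A point which is one of the first $q$ terms of $\sigma_i$ does not occur in $\sigma'_n$ for $n>\max(i,q)$; hence each point occurs in only finitely many $\sigma'_n$. Let $\tau\to y$ meet infinitely many $\sigma'_n$. We can choose recursively $n_0\le n_1'<n_2'<\cdots$ and distinct terms $z_k$ of $\tau$ with $z_k$ a term of $\sigma'_{n'_k}$. Distinct terms of a sequence converging to $y$ converge to $y$. Choose $x_k\in U_{n'_k}$ with $(x_k,z_k)\in A$. Then $(x_k,z_k)\to(x,y)$.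
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(2)]
Let $X$ be productively $\alpha_4$-$FU$ and let $Y$ be $\alpha_4$-$FU$. We show that $X\times Y$ is again $\alpha_4$-$FU$. The space $(\omega+1)^2$ is first countable, so $Y\times(\omega+1)\times(\omega+1)$ is Fr\'echet by Lemma~\ref{lem:firstcountable}, and $Y\times(\omega+1)$ is $\alpha_4$-$FU$ by Lemma~\ref{lem:convseq}. Hence $X\times Y\times(\omega+1)$ is Fr\'echet, and Lemma~\ref{lem:convseq} applies to $Z=X\times Y$. Starting with a one-point space $Y$, induction shows that every power $X^n$ is $\alpha_4$-$FU$, in particular Fr\'echet. By Lemma~\ref{lem:power}, $X$ is $FU_n$ for all $n$. Strictness follows from part (1), proved in Section~\ref{sec:spaces}.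
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(3)]
By \cite{HRG} it is consistent with ZFC that every separable Fr\'echet topological group is metrizable. We work in such a model and show that every countable $FU_{\mathrm{fin}}$ space $X$ is first countable; Lemma~\ref{lem:firstcountable} then finishes the proof.

Let $x\in X$ be non-isolated, $N=X\setminus\{x\}$, and let $\mathcal F$ be the filter of sets $U\setminus\{x\}$, $U$ a neighborhood of $x$. Let $G=[N]^{<\omega}$ be the group of finite subsets of $N$ under symmetric difference, with neutral element $\emptyset$. The subgroups $[F]^{<\omega}$, $F\in\mathcal F$, are closed under finite intersections, so their cosets form a base of a group topology on the abelian group $G$. It is Hausdorff because $\bigcap\mathcal F=\emptyset$, as $X$ is $T_1$, and it is separable because $G$ is countable.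

The group $G$ is Fr\'echet. By homogeneity it suffices to consider $\mathcal P\subseteq G$ with $\emptyset\in\overline{\mathcal P}$. If $\emptyset\in\mathcal P$, take a constant sequence. Otherwise $\mathcal P$ is a family of nonempty finite subsets of $N$ and every neighborhood of $x$ contains a member of $\mathcal P$. By $FU_{\mathrm{fin}}$ there are $P_n\in\mathcal P$ converging to $x$, which means $P_n\to\emptyset$ in $G$. No bound on the sizes of the members of $\mathcal P$ is available here, so the full property $FU_{\mathrm{fin}}$ is used.

Thus $G$ is metrizable and has a countable base at $\emptyset$. So there are $F_n\in\mathcal F$ such that each $[F]^{<\omega}$, $F\in\mathcal F$, contains some $[F_n]^{<\omega}$; looking at singletons, $F\supseteq F_n$. The sets $F_n\cup\{x\}$ form a countable base at $x$.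
\end{proof}

\section{Ideals, orthogonality and the diagonal}\label{sec:ideals}

We write $A\subseteq^*B$ if $A\setminus B$ is finite, and call $A$ and $B$ \emph{almost disjoint} if $A\cap B$ is finite. An \emph{almost disjoint family} is a family of infinite subsets of $\omega$ any two distinct members of which are almost disjoint. An \emph{ideal} is a family of subsets of $\omega$ that is closed under subsets and finite unions and contains all finite sets. For a family $\mathcal B$ of subsets of $\omega$ let
\[
\mathcal B^\perp=\{Z\subseteq\omega: Z\cap B\text{ is finite for all }B\in\mathcal B\}.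
\]
This is an ideal, $\mathcal B\subseteq\mathcal B^{\perp\perp}$, and no infinite set lies in $\mathcal B\cap\mathcal B^\perp$.

For an ideal $\mathcal I$ let $X(\mathcal I)=\omega\cup\{\infty\}$, where the points of $\omega$ are isolated and the neighborhoods of $\infty$ are the sets $\{\infty\}\cup(\omega\setminus I)$, $I\in\mathcal I$. These neighborhoods and the singletons $\{n\}$ are clopen, so $X(\mathcal I)$ is regular and $T_1$.

\begin{lemma}\label{lem:ideal}
Let $\mathcal I$ and $\mathcal D$ be ideals.
\begin{enumerate}
\item[(a)] For $M\subseteq\omega$, $\infty\in\overline M$ in $X(\mathcal I)$ if and only if $M\notin\mathcal I$. In particular $\infty$ is non-isolated if and only if $\omega\notin\mathcal I$.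
\item[(b)] A sequence in $\omega$ converges to $\infty$ in $X(\mathcal I)$ if and only if it takes each value finitely often and its range belongs to $\mathcal I^\perp$.
\item[(c)] If $\mathcal I=\mathcal B^\perp$ for some family $\mathcal B$, then $X(\mathcal I)$ is Fr\'echet.
\item[(d)] If $\omega\ne I\cup D$ for all $I\in\mathcal D^\perp$ and $D\in\mathcal D$, then $X(\mathcal D^\perp)\times X(\mathcal D)$ is not Fr\'echet.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Some neighborhood of $\infty$ misses $M$ if and only if $M\subseteq I$ for some $I\in\mathcal I$.

(b) A sequence $(n_k)$ converges to $\infty$ if and only if $\{k:n_k\in I\}$ is finite for every $I\in\mathcal I$. Applied to singletons this says that each value is taken finitely often, and for such sequences it says that the range meets each $I\in\mathcal I$ in a finite set.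

(c) Only $\infty$ matters, and only sets $M\subseteq\omega$. If $M\notin\mathcal B^\perp$, then $M\cap B$ is infinite for some $B\in\mathcal B\subseteq\mathcal I^\perp$, and an enumeration of $M\cap B$ converges to $\infty$ by (b).

(d) Let $\Delta=\{(n,n):n\in\omega\}$. The basic neighborhood of $(\infty,\infty)$ given by $I$ and $D$ contains $(n,n)$ if and only if $n\notin I\cup D$, so the hypothesis says $(\infty,\infty)\in\overline\Delta$. If $(n_k,n_k)\to(\infty,\infty)$, then by (b) the set $\{n_k:k<\omega\}$ is infinite and belongs to both $(\mathcal D^\perp)^\perp$ and $\mathcal D^\perp$, which is impossible.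
\end{proof}

So a pair of mutually orthogonal ideals that do not jointly cover $\omega$ produces a non-Fr\'echet product. We take $\mathcal D=\mathcal A_0^\perp$ for an almost disjoint family $\mathcal A_0$; then both factors are Fr\'echet by (c). From now on fix a partition $\omega=\bigcup_nc_n$ into infinite sets, called \emph{columns}.

\begin{example}\label{ex:fan}
Let $\mathcal A_0=\{c_n:n<\omega\}$. Then $\mathcal D=\mathcal A_0^\perp$ consists of the sets meeting each column in a finite set. The ideal $\mathcal I=\mathcal D^\perp$ consists of the sets meeting only finitely many columns: such sets are in $\mathcal D^\perp$, and a set meeting infinitely many columns contains an infinite member of $\mathcal D$ with at most one point in each column. The space $X=X(\mathcal I)$ is first countable, a base at $\infty$ being given by the complements of $c_0\cup\dots\cup c_n$. If $I\in\mathcal I$ misses $c_n$ and $D\in\mathcal D$, then $I\cup D$ does not cover $c_n$; so $X\times Y$ is not Fr\'echet, where $Y=X(\mathcal D)$. The defect of this pair is that $Y$ is not $\alpha_4$: each column converges to $\infty$ in $Y$, while by Lemma~\ref{lem:ideal}(b)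 a convergent sequence meets only finitely many columns. The space $Y$ also separates $FU_1$ from $FU_2$. Let $e_1<e_2<\cdots$ enumerate $c_0$. Every neighborhood of $\infty$ contains a pair $\{e_n,y\}$ with $y\in c_n$, but in a convergent sequence of such pairs $n$ tends to infinity, and the points $y$ would converge while meeting infinitely many columns.
\end{example}

The example shows what has to be arranged. To make $Y=X(\mathcal D)$ an $\alpha_4$-space, we need, for infinite subsets $R_k$ of distinct members of $\mathcal A_0$, a convergent sequence running across the $R_k$; the simplest way is to put a suitable diagonal set into $\mathcal A_0$. After that $X=X(\mathcal D^\perp)$ cannot be first countable, by Lemma~\ref{lem:firstcountable}. To keep it $FU_m$ we need diagonal sets in $\mathcal D$, and we need them for sets of $m$-tuples, in all coordinates simultaneously. We obtain members of $\mathcal D$ from a second family $\mathcal A_1$ such that $\mathcal A_0\cup\mathcal A_1$ is almost disjoint. Both requirements then have the same form, and they differ only in the part to which the diagonal set is assigned. We record the part by a color.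

For $p\in\omega^m$ write $p=(p_j)_{j<m}$, and for $R\subseteq\omega^m$ let $R^{(j)}=\{p_j:p\in R\}$. We call $R$ \emph{injective} if distinct $p,q\in R$ satisfy $p_j\ne q_j$ for every $j<m$. If $R$ is injective and $F\subseteq\omega$ is finite, only finitely many $p\in R$ have an entry in $F$. This is the purpose of the notion: a relation $R^{(j)}\subseteq^*Z$ can be turned into $R^{(j)}\subseteq Z$ by deleting finitely many tuples, and all coordinate sets of an infinite injective set are infinite. We identify $\omega^1$ with $\omega$; every subset of $\omega^1$ is injective.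

\begin{theorem}[ZFC]\label{thm:family}
There are an almost disjoint family $\mathcal A$ and a coloring of its members with colors from $\mathfrak c$ such that the following hold for every color $\varepsilon<\mathfrak c$.
\begin{enumerate}
\item[(a)] If $M\subseteq\omega$ and $M\cap c_n$ is infinite for infinitely many $n$, then $M$ contains a member of $\mathcal A$ of color $\varepsilon$.
\item[(b)] Let $m\ge1$ and let $R_k\subseteq\omega^m$ $(k<\omega)$ be infinite and injective with $R_k^{(j)}\subseteq A^j_k\in\mathcal A$, where for each $j<m$ the sets $A^j_k$ $(k<\omega)$ are distinct. Then there are an infinite injective $P\subseteq\bigcup_kR_k$ and sets $B^j\in\mathcal A$ of color $\varepsilon$ such that $P^{(j)}\subseteq B^j$ for all $j<m$, and $B^j\ne A^i_k$ for all $i,j<m$ and $k<\omega$.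
\end{enumerate}
\end{theorem}

Two colors suffice for Theorem~\ref{thm:main}; the $\mathfrak c$ colors cost nothing and give the $2^{\mathfrak c}$ spaces of Theorem~\ref{thm:compl}(1).

\section{The spaces}\label{sec:spaces}

Let $\mathcal A$ be as in Theorem~\ref{thm:family}, and fix $S\subseteq\mathfrak c$ with $\emptyset\ne S\ne\mathfrak c$. Let $\mathcal A_0$ be the set of members of $\mathcal A$ with color in $S$ and let $\mathcal A_1=\mathcal A\setminus\mathcal A_0$. Put
\[
\mathcal D=\mathcal A_0^\perp,\qquad \mathcal I=\mathcal D^\perp,\qquad X=X(\mathcal I),\qquad Y=X(\mathcal D).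
\]
Then $\mathcal A_1\subseteq\mathcal D$, because $\mathcal A$ is almost disjoint, and $\mathcal A_0\subseteq\mathcal A_0^{\perp\perp}=\mathcal I$. By Lemma~\ref{lem:ideal}(b), infinite members of $\mathcal D\subseteq\mathcal I^\perp$ converge to $\infty$ in $X$, and infinite subsets of members of $\mathcal A_0\subseteq\mathcal D^\perp$ converge to $\infty$ in $Y$.

\begin{proposition}\label{prop:Y}
We have $\omega\ne I\cup D$ for all $I\in\mathcal I$ and $D\in\mathcal D$. Consequently $\infty$ is non-isolated in $X$ and in $Y$, and $X\times Y$ is not Fr\'echet. The space $Y$ is $\alpha_4$-$FU$.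
\end{proposition}

\begin{proof}
Suppose $\omega=I\cup D$. Each column is infinite, so $I\cap c_n$ is infinite for infinitely many $n$ or $D\cap c_n$ is infinite for infinitely many $n$. In the first case Theorem~\ref{thm:family}(a), with a color outside $S$, gives a member of $\mathcal A_1\subseteq\mathcal D$ contained in $I$, contrary to $I\in\mathcal D^\perp$. In the second case, with a color in $S$, it gives a member of $\mathcal A_0$ contained in $D$, contrary to $D\in\mathcal A_0^\perp$. In particular $\omega\notin\mathcal I$ and $\omega\notin\mathcal D$, and parts (a) and (d) of Lemma~\ref{lem:ideal} give the second sentence.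

The space $Y$ is Fr\'echet by Lemma~\ref{lem:ideal}(c). For $\alpha_4$, at an isolated point a constant sequence works. Let $\sigma_n\to\infty$ in $Y$ for $n<\omega$. If $\infty$ is a term of infinitely many $\sigma_n$, a constant sequence works again. Otherwise, after discarding finitely many $n$, the range $M_n$ of $\sigma_n$ is a subset of $\omega$ with $\infty\in\overline{M_n}$. Hence $M_n\notin\mathcal D$, and $M_n\cap A_n$ is infinite for some $A_n\in\mathcal A_0$. If $A_n=A$ for infinitely many $n$, an enumeration of $A$ converges to $\infty$ and meets infinitely many $\sigma_n$. Otherwise pass to a subsequence along which the $A_n$ are distinct, and apply Theorem~\ref{thm:family}(b) with $m=1$, $R_n=M_n\cap A_n$ and a color in $S$. We obtain an infinite $P\subseteq\bigcup_nR_n$ and $B\in\mathcal A_0$ with $P\subseteq B$ and $B\ne A_n$ for all $n$. Since $P\cap R_n\subseteq B\cap A_n$ is finite for each $n$, the set $P$ meets infinitely many $R_n\subseteq M_n$, and an enumeration of $P$ converges to $\infty$.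
\end{proof}

It remains to prove that $X$ is $FU_m$ for all $m$. For $m=1$ this is Lemma~\ref{lem:ideal}(c). The case $m=2$ already shows the difficulty and its resolution. Let $Q$ be a set of pairs such that every $I\in\mathcal I$ is avoided by some pair in $Q$; we look for an infinite injective $P\subseteq Q$ with $P^{(0)},P^{(1)}\in\mathcal D$. If there is none, every infinite injective $R\subseteq Q$ can be shrunk so that some coordinate set lies inside a member of $\mathcal A_0$. Avoiding the members of $\mathcal A_0$ found so far, we repeat this and obtain, say, sets $R_k$ with $R_k^{(0)}\subseteq A_k\in\mathcal A_0$, the $A_k$ distinct, and $R_k^{(1)}\in\mathcal D$. Theorem~\ref{thm:family}(b) for the first coordinate yields $W\subseteq\bigcup_kR_k$ with $W^{(0)}$ inside a member of $\mathcal A_1$. This repairs the first coordinate, but $W$ takes only finitely many pairs from each $R_k$, so $W^{(1)}$ need not be in $\mathcal D$. If it is not, we have gained something: after shrinking, \emph{both} coordinate sets of $W$ lie inside members of $\mathcal A$. Producing infinitely many such $W$ with distinct members of $\mathcal A$, we can apply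 Theorem~\ref{thm:family}(b) with $m=2$ and repair both coordinates at once. In general, the set of coordinates captured by members of $\mathcal A$ grows in each round.

\begin{proposition}\label{prop:X}
The space $X$ is boundedly $FU_{\mathrm{fin}}$.
\end{proposition}

\begin{proof}
Fix $n\ge1$. At an isolated point $x$ any admissible family contains $\{x\}$, and a constant sequence works. Let $\mathcal P$ be a family of nonempty sets with at most $n$ elements such that every neighborhood of $\infty$ contains a member of $\mathcal P$. If $\{\infty\}\in\mathcal P$, a constant sequence works. Otherwise replace each member $F$ of $\mathcal P$ by $F\setminus\{\infty\}\ne\emptyset$, which does not affect containment in neighborhoods of $\infty$. There is $m\in\{1,\dots,n\}$ such that every $I\in\mathcal I$ is disjoint from some $m$-element member of $\mathcal P$; for if $I_m\in\mathcal I$ were a counterexample for each $m\le n$, then $I_1\cup\dots\cup I_n\in\mathcal I$ would meet all members of $\mathcal P$. Let $Q\subseteq\omega^m$ be the set of increasing enumerations of the $m$-element members of $\mathcal P$. Then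
\begin{equation}\label{eq:pos}
\text{for every }I\in\mathcal I\text{ there is }p\in Q\text{ with no entry in }I.
\end{equation}

It suffices to find an infinite injective $P\subseteq Q$ with $P^{(j)}\in\mathcal D$ for all $j<m$. Indeed, then $\bigcup_jP^{(j)}\in\mathcal D$ meets each $I\in\mathcal I$ in a finite set, so by injectivity only finitely many $p\in P$ have an entry in $I$; the members of $\mathcal P$ enumerated by the tuples in $P$ converge to $\infty$. Suppose, toward a contradiction, that there is no such $P$. We write $m=\{0,\dots,m-1\}$ and fix a color $\varepsilon_1\notin S$.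

\smallskip
\emph{Types.} An infinite injective $R\subseteq Q$ \emph{has a type} if for each $j<m$ either $R^{(j)}\in\mathcal D$ or $R^{(j)}$ is contained in a member of $\mathcal A_0$. The alternatives exclude each other since $R^{(j)}$ is infinite. The \emph{type} $J(R)$ is the set of $j$ of the second kind, and $J(R)\ne\emptyset$ by our assumption. Every infinite injective $R\subseteq Q$ has an infinite subset with a type: treat $j=0,\dots,m-1$ in turn; if the current set $R$ has $R^{(j)}\notin\mathcal D$, then $R^{(j)}\cap A$ is infinite for some $A\in\mathcal A_0$, and we replace $R$ by $\{p\in R:p_j\in A\}$. Later shrinking preserves both alternatives.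

Call $V\subseteq m$ \emph{attainable} if there are infinite injective $R_k\subseteq Q$ ($k<\omega$) such that for $j\in V$ we have $R_k^{(j)}\subseteq A^j_k\in\mathcal A$ with $A^j_k$ ($k<\omega$) distinct, and for $j\notin V$ we have $R_k^{(j)}\in\mathcal D$ for all $k$. The sets $A^j_k$ may have any color.

\smallskip
\emph{Step 1: some nonempty $V$ is attainable.} We construct $R_k$ and finite $\mathcal F_k\subseteq\mathcal A_0$, with $\mathcal F_0=\emptyset$. Given $\mathcal F_k$, the set $\bigcup\mathcal F_k$ and all finite sets are in $\mathcal I$, so \eqref{eq:pos} yields recursively tuples $p^0,p^1,\dots\in Q$ with no entry in $\bigcup\mathcal F_k$ and no entry in common. They form an infinite injective set. Shrink it to a set $R_k$ with a type $J_k$, and let $R_k^{(j)}\subseteq A^j_k\in\mathcal A_0$ for $j\in J_k$. Since $R_k^{(j)}$ is nonempty and disjoint from $\bigcup\mathcal F_k$, we have $A^j_k\notin\mathcal F_k$. Put $\mathcal F_{k+1}=\mathcal F_k\cup\{A^j_k:j\in J_k\}$. There are finitely many types, so $J_k$ equals a fixed $V\neq\emptyset$ along a subsequence, which witnesses that $V$ is attainable.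

\smallskip
\emph{Step 2: if $V$ is attainable and $\emptyset\ne V\ne m$, then some $V'\supsetneq V$ is attainable.} Let $R_l$, $A^j_l$ ($l<\omega$, $j\in V$) witness that $V$ is attainable. Deleting finitely many tuples from each $R_l$, assume that all entries of tuples in $R_l$ are at least $l$. Then a number $x$ is an entry of only finitely many tuples in $\bigcup_lR_l$, namely at most $m$ from each $R_l$ with $l\le x$. Consequently every infinite subset of $\bigcup_lR_l$ contains an infinite injective set: choose tuples one by one, each avoiding the entries already used.

We construct, for $k<\omega$, infinite injective $W_k\subseteq\bigcup_lR_l$ with a type $J_k\subseteq m\setminus V$, sets $B^j_k\in\mathcal A_1$ with $W_k^{(j)}\subseteq B^j_k$ for $j\in V$, and sets $E^j_k\in\mathcal A_0$ with $W_k^{(j)}\subseteq E^j_k$ for $j\in J_k$. Suppose this is done for all $k'<k$. To make the new sets differ from the old ones, let $R'_l$ be the set of $p\in R_l$ such that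
\[
p_j\notin\bigcup_{k'<k}B^j_{k'}\quad(j\in V),\qquad p_j\notin\bigcup\{E^j_{k'}:k'<k,\ j\in J_{k'}\}\quad(j\notin V).
\]
For $j\notin V$ the set $R_l^{(j)}\in\mathcal D$ is almost disjoint from each $E^j_{k'}\in\mathcal A_0$. For $j\in V$ the set $R_l^{(j)}\subseteq A^j_l$ is almost disjoint from $B^j_{k'}$ unless $A^j_l=B^j_{k'}$, which happens for at most one $l$ for each pair $(j,k')$. So there is $l_0$ such that $R_l\setminus R'_l$ is finite for all $l\ge l_0$.

Let $\pi$ be the projection of $\omega^m$ to the coordinates in $V$. The sets $\pi(R'_l)$, $l\ge l_0$, are infinite and injective, because $V\ne\emptyset$. Theorem~\ref{thm:family}(b) with color $\varepsilon_1$ gives an infinite subset of $\bigcup_{l\ge l_0}\pi(R'_l)$ whose $j$-th coordinate set is contained in some $B^j_k\in\mathcal A_1$, for each $j\in V$. Choose a preimage in $\bigcup_{l\ge l_0}R'_l$ for each of its elements, pass to an infinite injective subset of the preimages, and shrink it to a set $W_k$ with a type $J_k$. For $j\in V$ we have $W_k^{(j)}\subseteq B^j_k\in\mathcal D$, so $j\notin J_k$. This is the reason for choosing a color outside $S$: the nonempty type $J_k$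 is forced onto new coordinates. Let $E^j_k\in\mathcal A_0$ contain $W_k^{(j)}$ for $j\in J_k$.

Since $W_k^{(j)}$ is nonempty and disjoint from the earlier sets with the same upper index $j$, the sets $B^j_k$ ($k<\omega$) are distinct for each $j\in V$, and $E^j_k\ne E^j_{k'}$ whenever $k'<k$ and $j\in J_k\cap J_{k'}$. Pass to a subsequence along which $J_k=J$ is constant. For $j\notin V\cup J$ we have $W_k^{(j)}\in\mathcal D$, so the $W_k$ witness that $V'=V\cup J$ is attainable.

\smallskip
\emph{Step 3.} By Step 1 and at most $m-1$ applications of Step 2, the set $V=m$ is attainable, witnessed by some $(R_k)$. Theorem~\ref{thm:family}(b) with color $\varepsilon_1$ gives an infinite injective $P\subseteq\bigcup_kR_k\subseteq Q$ with $P^{(j)}\subseteq B^j\in\mathcal A_1\subseteq\mathcal D$ for all $j<m$. This contradicts the assumption.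
\end{proof}

Propositions~\ref{prop:Y} and~\ref{prop:X} prove Theorem~\ref{thm:main}, given Theorem~\ref{thm:family}.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(1)]
Write $X_S$, $\mathcal I_S$, $\mathcal D_S$ for the objects defined from $S$. Each of the $2^{\mathfrak c}$ sets $S$ with $\emptyset\ne S\subsetneq\mathfrak c$ gives a countable boundedly $FU_{\mathrm{fin}}$ space $X_S$ which is not productively $\alpha_4$-$FU$. Let $S\ne S'$; by symmetry let $\varepsilon\in S\setminus S'$. By Theorem~\ref{thm:family}(a) with $M=\omega$ there is $A\in\mathcal A$ of color $\varepsilon$. Then $A\in\mathcal I_S$, while $A$ is an infinite member of $\mathcal D_{S'}$, so $A\notin\mathcal I_{S'}$. By Lemma~\ref{lem:ideal}(a), $\infty\in\overline A$ in $X_{S'}$ but not in $X_S$. So different sets $S$ give different topologies on $\omega\cup\{\infty\}$. There are only $\mathfrak c$ bijections of $\omega\cup\{\infty\}$, hence each homeomorphism class contains at most $\mathfrak c$ of the spaces $X_S$, and there are $2^{\mathfrak c}$ classes.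

For finite powers, let $X=X_S$, $A\subseteq X^n$ and $x\in\overline A$. Let $k$ be the number of coordinates of $x$ equal to $\infty$. The set $O$ of points of $X^n$ that agree with $x$ in the remaining coordinates is open, so $x\in\overline{A\cap O}$. If $k=0$, then $x\in A$. If $k\ge 1$, then $O$ is homeomorphic to $X^k$ with $x$ corresponding to $(\infty,\dots,\infty)$, and Lemma~\ref{lem:power} with $FU_k$ gives a sequence in $A\cap O$ converging to $x$.
\end{proof}

\section{A tree of reserved places}\label{sec:tree}

We turn to Theorem~\ref{thm:family}. For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$. The \emph{bounding number} $\mathfrak b$ is the least size of a family in $\omega^\omega$ that has no $\le^*$-upper bound. We use the standard facts that $\mathfrak b$ is regular and $\omega_1\le\mathfrak b\le\mathfrak c$, and that $\mathrm{cf}(\mathfrak c)>\omega$. A \emph{club} in $\mathfrak b$ is a closed unbounded subset; for any function $c:\mathfrak b\to\mathfrak b$, the limit ordinals $\xi<\mathfrak b$ with $c(\beta)<\xi$ for all $\beta<\xi$ form a club.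

\subsection*{The obstacle}
There are $\mathfrak c$ instances of (a) and (b), so we build $\mathcal A$ by a recursion of length $\mathfrak c$. Consider one step for an instance of (b). Let $\mathcal A'$ be the family built so far, with $A^j_k\in\mathcal A'$, and suppose that each member of $\mathcal A'$ meets each column in a finite set. Let $\mathcal B=\mathcal A'\cup\{c_n:n<\omega\}$. For $B\in\mathcal B$ and $j<m$ the set $B\cap R_k^{(j)}$ is finite for all $k$ with at most one exception; let $g_B(k)$ bound all finite sets among $B\cap R_k^{(j)}$, $j<m$. If $|\mathcal A'|<\mathfrak b$, there is $g$ with $g_B\le^*g$ for all $B\in\mathcal B$. Choose $p^k\in R_k$ with all entries above $g(k)$ and above the entries of earlier tuples, and let $P=\{p^k:k<\omega\}$. Then $\bigcup_jP^{(j)}$ is almost disjoint from every member of $\mathcal B$ and can be added to $\mathcal A'$ with any color. An instance of (a) is treated in the same way with $R_k=M\cap c_{n_k}$.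

If $\mathfrak b=\mathfrak c$, this step is available at every stage. If $\mathfrak b<\mathfrak c$, it breaks down at stage $\mathfrak b$: there are too many old sets to be avoided one by one. The remedy is to reserve places in advance. We attach to each node $t$ of a tree a family $\mathcal K_t$ of subsets of $\omega$ in such a way that sets placed at different nodes are almost disjoint because of their positions alone. A step of the recursion then has to find unoccupied nodes at which the given instance can be realized. It will produce $2^\omega$ candidates, and fewer than $\mathfrak c$ of them are blocked.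

Fix nondecreasing functions $f_\beta\in\omega^\omega$ ($\beta<\mathfrak b$) with $f_\beta\le^*f_\gamma$ for $\beta<\gamma$ and with no $\le^*$-upper bound. To obtain them, take an unbounded family $\{g_\beta:\beta<\mathfrak b\}$ and choose recursively a nondecreasing $f_\beta\ge g_\beta$ that is a $\le^*$-upper bound of $\{f_\gamma:\gamma<\beta\}$. We use unboundedness in the following form:
\begin{equation}\label{eq:unb}
\text{for all }\varphi\in\omega^\omega,\ \beta<\mathfrak b\text{ there is }\gamma\in(\beta,\mathfrak b)\text{ with }f_\gamma(k)\ge\varphi(k)\text{ for infinitely many }k.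
\end{equation}
Indeed, some $f_{\gamma_0}$ exceeds $\varphi$ infinitely often, and then every $\gamma\ge\gamma_0$ satisfies the inequality infinitely often. Let $\Omega=\{\xi<\mathfrak b:\mathrm{cf}(\xi)=\omega\}$. The supremum of a strictly increasing $\omega$-sequence in $\mathfrak b$ belongs to $\Omega$; hence every club meets $\Omega$ in an unbounded set. For $\xi\in\Omega$ fix $\xi(0)<\xi(1)<\cdots$ with supremum $\xi$, and for each limit ordinal $\delta<\omega_1$ fix $\delta_0<\delta_1<\cdots$ with supremum $\delta$.

\subsection*{The first level}
The mechanism is visible at the root. For $x\in c_n$ put $n(x)=n$, and let $L_\beta=\{x\in\omega:x\le f_\beta(n(x))\}$ be the region under the graph of $f_\beta$. Each $L_\beta$ meets each column in a finite set, and $L_\beta\subseteq^*L_\gamma$ for $\beta\le\gamma$. Given $\beta$, let $\varphi(k)$ be the least element of $c_k$ above $f_\beta(k)$; for $\gamma$ as in \eqref{eq:unb} the set $L_\gamma\setminus L_\beta$ is infinite. Let $\xi\in\Omega$ be such that for each $\beta<\xi$ such a $\gamma$ exists below $\xi$, and consider the strips $L_{\xi(i+1)}\setminus L_{\xi(i)}$, which are almost contained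 in $L_\xi$ (Figure~\ref{fig:strips}). Infinitely many strips are infinite: given $n$, take $\gamma<\xi$ with $L_\gamma\setminus L_{\xi(n)}$ infinite and $l$ with $\xi(l)\ge\gamma$; then $L_\gamma\setminus L_{\xi(n)}$ is almost covered by the strips with $n\le i<l$. Thus $L_\xi$ carries a system of columns of its own, and the construction can be repeated inside it. Now call $Z$ \emph{placed at $\xi$} if $Z\subseteq^*L_\xi\setminus L_{\xi(n)}$ for all $n$. If $\eta<\xi$, $Z$ is placed at $\eta$ and $Z'$ is placed at $\xi$, then $Z\subseteq^*L_\eta\subseteq^*L_{\xi(l)}$ for large $l$, and so $Z\cap Z'$ is finite. One level offers only $\mathfrak b$ places, but $\omega$ further levels offer at least $2^\omega$.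

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.85,yscale=0.75]
\fill[gray!30] (2,0.8)--(5,1.1)--(9,1.5)--(9,2.6)--(5,1.7)--cycle;
\foreach \n in {0,...,9}{\draw[gray] (\n,0)--(\n,5.2); \node[below] at (\n,0) {\small $c_{\n}$};}
\draw[thick] (0,0.6)--(2,0.8)--(5,1.1)--(9,1.5) node[right] {$f_{\xi(0)}$};
\draw[thick] (0,0.2)--(2,0.8)--(5,1.7)--(9,2.6) node[right] {$f_{\xi(1)}$};
\draw[thick] (0,1.1)--(2,1.4)--(5,2.2)--(9,3.5) node[right] {$f_{\xi(2)}$};
\draw[very thick,dashed] (0,0.4)--(2,1.1)--(5,2.9)--(9,4.9) node[right] {$f_{\xi}$};
\end{tikzpicture}
\caption{The vertical lines are the columns $c_n$. The functions $f_{\xi(0)}\le^*f_{\xi(1)}\le^*\cdots\le^*f_\xi$ are ordered apart from finitely many columns. The strips between consecutive graphs (the first one is shaded) meet each $c_n$ in a finite set and serve, up to finite changes, as the new columns inside the region under the graph of $f_\xi$.}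
\label{fig:strips}
\end{figure}

\subsection*{The tree}
Let $T=\Omega^{<\omega_1}$ be the set of functions $t:\alpha\to\Omega$ with $\alpha<\omega_1$, ordered by extension; $|t|=\alpha$ is the length of $t$, and $t^\frown\xi$ is the extension of $t$ by one value $\xi$. A \emph{labeling} is a partial function $a$ from $T$ to $[\omega]^\omega$; in formulas we read $a(t)=\emptyset$ if $t\notin\mathrm{dom}(a)$. Given a labeling $a$, we define by recursion on $|t|$ sets $K^t_0\supseteq K^t_1\supseteq\cdots$ with $\bigcap_nK^t_n=\emptyset$. Once they are defined, put
\[
n_t(x)=\max\{n:x\in K^t_n\}\quad(x\in K^t_0),\qquad L^t_\beta=\{x\in K^t_0:x\le f_\beta(n_t(x))\}\quad(\beta<\mathfrak b).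
\]
The recursion is:
\begin{align*}
K^\emptyset_n&=\textstyle\bigcup_{i\ge n}c_i,\\
K^{t^\frown\xi}_n&=\Big(L^t_\xi\setminus\bigcup_{i\le n}L^t_{\xi(i)}\Big)\setminus\big(a(t)\cup\{0,\dots,n-1\}\big)&&(\xi\in\Omega),\\
K^t_n&=\bigcap_{i\le n}K^{t\restriction\delta_i}_n\setminus\{0,\dots,n-1\}&&(|t|=\delta\text{ a limit}).
\end{align*}
The sets $K^t_n\setminus K^t_{n+1}$ are the \emph{columns at $t$}, and $n_t(x)$ is the index of the column containing $x$; at the root these are the $c_n$. In the successor step, removing the sets $L^t_{\xi(i)}$ separates $t^\frown\xi$ from its smaller siblings, removing $a(t)$ separates it from the label of $t$, and removing $\{0,\dots,n-1\}$ makes the intersection empty. The limit step is a diagonal intersection along the branch. By induction on $|t|$,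
\begin{equation}\label{eq:local}
\text{the sets }K^t_n\text{ depend only on the restriction of $a$ to the proper initial segments of $t$.}
\end{equation}
Let
\[
\mathcal K_t=\{Z\in[\omega]^\omega:Z\subseteq^*K^t_n\text{ for all }n\}.
\]
These are the infinite sets almost contained in $K^t_0$ that meet each column at $t$ in a finite set. The labeling $a$ is \emph{good} if $a(s)\in\mathcal K_s$ for all $s\in\mathrm{dom}(a)$.

\begin{lemma}\label{lem:mono}
Let $a$ be a labeling and $t,u,v\in T$.
\begin{enumerate}
\item[(a)] $L^t_\beta\subseteq^*L^t_\gamma$ for $\beta\le\gamma<\mathfrak b$, and $L^t_\beta\subseteq^*K^t_n$ for all $n$. In particular $K^{t^\frown\xi}_0\subseteq^*K^t_n$ for all $\xi\in\Omega$ and all $n$.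
\item[(b)] If $u\subseteq v$, then for every $l$ there is $n$ with $K^v_n\subseteq^*K^u_l$. Hence $\mathcal K_v\subseteq\mathcal K_u$.
\item[(c)] If $|v|$ is a limit ordinal and $Z\in\mathcal K_{v\restriction\alpha}$ for cofinally many $\alpha<|v|$, then $Z\in\mathcal K_v$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $x\in L^t_\beta\setminus L^t_\gamma$, then $x\le f_\beta(i)$, where $i=n_t(x)$ is one of the finitely many numbers with $f_\beta(i)>f_\gamma(i)$. If $x\in L^t_\beta\setminus K^t_n$, then $x\le f_\beta(i)$ with $i=n_t(x)<n$. In both cases there are finitely many such $x$. The last claim holds since $K^{t^\frown\xi}_0\subseteq L^t_\xi$.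

(b) Induction on $|v|$; the case $u=v$ is trivial, so let $u\subsetneq v$. If $v=w^\frown\xi$, then $u\subseteq w$, so $K^w_{n'}\subseteq^*K^u_l$ for some $n'$, and $K^v_0\subseteq^*K^w_{n'}$ by (a). If $|v|=\delta$ is a limit, choose $i$ with $u\subseteq v\restriction\delta_i$ and $n'$ with $K^{v\restriction\delta_i}_{n'}\subseteq^*K^u_l$; for $n=\max(i,n')$ we have $K^v_n\subseteq K^{v\restriction\delta_i}_n\subseteq K^{v\restriction\delta_i}_{n'}$.

(c) Let $\delta=|v|$. By (b), $Z\in\mathcal K_{v\restriction\alpha}$ for all $\alpha<\delta$. So $Z\subseteq^*K^{v\restriction\delta_i}_n$ for all $i\le n$, that is, $Z\subseteq^*K^v_n$.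
\end{proof}

The next lemma says that positions in the tree guarantee almost disjointness.

\begin{lemma}\label{lem:sep}
Let $a$ be good, $s\in\mathrm{dom}(a)$ and $t\in T$ with $t\not\subseteq s$. Then $a(s)\cap K^t_n$ is finite for some $n$. Consequently $a(s)\cap a(s')$ is finite for distinct $s,s'\in\mathrm{dom}(a)$.
\end{lemma}

\begin{proof}
If $s\subsetneq t$, say $t\supseteq s^\frown\xi$, then $a(s)\cap K^{s^\frown\xi}_0=\emptyset$, and some $K^t_n$ is almost contained in $K^{s^\frown\xi}_0$ by Lemma~\ref{lem:mono}(b).

Otherwise $s$ and $t$ are incomparable. Looking at the first ordinal at which they differ, we find $u$ and $\eta\ne\xi$ with $s\supseteq u^\frown\eta$ and $t\supseteq u^\frown\xi$. There is $l$ such that $K^{u^\frown\eta}_l\cap K^{u^\frown\xi}_l$ is finite. This claim is symmetric in $\eta$ and $\xi$, so to prove it let $\eta<\xi$ and take $l$ with $\xi(l)\ge\eta$; then $K^{u^\frown\eta}_l\subseteq L^u_\eta\subseteq^*L^u_{\xi(l)}$, and $L^u_{\xi(l)}$ is disjoint from $K^{u^\frown\xi}_l$. Now $a(s)\in\mathcal K_s\subseteq\mathcal K_{u^\frown\eta}$ gives $a(s)\subseteq^*K^{u^\frown\eta}_l$, and some $K^t_n$ is almost contained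 in $K^{u^\frown\xi}_l$.

Of two distinct nodes, one is not an initial segment of the other, say $s'\not\subseteq s$. Then $a(s)\cap K^{s'}_n$ is finite for some $n$, and $a(s')\subseteq^*K^{s'}_n$.
\end{proof}

\section{Large sequences}\label{sec:large}

Throughout this section $a$ is a good labeling. At the root, an instance of Theorem~\ref{thm:family}(a) is a sequence of infinite subsets of distinct columns. The following notion expresses that a sequence of sets of tuples looks like this, in each coordinate $j$, from the point of view of a node $t_j$.

\begin{definition}\label{def:large}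
Let $\vec t=(t_j)_{j<m}$ with $t_j\in T$. A sequence $\vec R=(R_k)_{k<\omega}$ of infinite injective subsets of $\omega^m$ is \emph{$\vec t$-large} (with respect to $a$) if for each $j<m$:
\begin{enumerate}
\item[(i)] for every $n$, $R_k^{(j)}\subseteq^*K^{t_j}_n$ for all but finitely many $k$;
\item[(ii)] for every $k$ there is $n$ such that $R_k^{(j)}\cap K^{t_j}_n$ is finite.
\end{enumerate}
We write $\bigcup\vec R=\bigcup_kR_k$.
\end{definition}

Largeness is preserved by passing to a subsequence and by shrinking each $R_k$ to an infinite subset. Condition (i) alone allows us to pick a diagonal set $P$ with $P^{(j)}\in\mathcal K_{t_j}$. But $t_j$ may already carry a label, or lie below labeled nodes $s$, in which case a new label at $t_j$ would change the sets $K^s_n$. So we must move to other nodes, and (ii) is what lets the sequence survive the move: for $s\in\mathrm{dom}(a)$ the constant sequence $R_k=a(s)$ satisfies (i) at $s$, yet it is disjoint from $K^{s^\frown\xi}_0$ for every $\xi$.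

We prove three facts: largeness passes to many children (Lemma~\ref{lem:step}); after $\omega$ such steps there is a diagonal set (Lemma~\ref{lem:fusion}); and every instance of Theorem~\ref{thm:family}(b) has a subsequence that is large somewhere (Lemma~\ref{lem:locate}).

\begin{lemma}\label{lem:step}
Let $\vec R$ be $\vec t$-large. There is a club $C\subseteq\mathfrak b$ such that for every $\xi\in C\cap\Omega$ there is a $(t_j{}^\frown\xi)_{j<m}$-large sequence $\vec R'$ with $\bigcup\vec R'\subseteq\bigcup\vec R$.
\end{lemma}

\begin{proof}
\emph{Normalization.} The following operations preserve largeness and shrink $\bigcup\vec R$. By (i), after passing to a subsequence and deleting finitely many tuples from each set, $R_k^{(j)}\subseteq K^{t_j}_k$ for all $j$ and $k$. If $t_j\in\mathrm{dom}(a)$, then $a(t_j)\subseteq^*K^{t_j}_n$ for all $n$ by goodness, so $R_k^{(j)}\cap a(t_j)$ is finite by (ii); deleting finitely many tuples again, we get $R_k^{(j)}\cap a(t_j)=\emptyset$. Fix $k$. For $p\in R_k$ we have $n_{t_j}(p_j)\ge k$, and by (ii) these values are bounded on all but finitely many $p\in R_k$. By the pigeonhole principle we may shrink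 $R_k$ so that $n_{t_j}(p_j)=\nu_j(k)\ge k$ for all $p\in R_k$ and $j<m$. Passing to a subsequence, we may assume that each $\nu_j$ is strictly increasing; the inequality $\nu_j(k)\ge k$ persists. Now $R_k^{(j)}$ lies in column $\nu_j(k)$ at $t_j$, and for $p\in R_k$,
\[
p_j\in L^{t_j}_\beta\iff p_j\le f_\beta(\nu_j(k)).
\]

\emph{Claim.} For each $\beta<\mathfrak b$ there are $\gamma\in(\beta,\mathfrak b)$ and an infinite injective $W\subseteq\bigcup\vec R$ with $W^{(j)}\subseteq L^{t_j}_\gamma\setminus L^{t_j}_\beta$ for all $j<m$.

Since $R_k$ is infinite and injective, there is $p^k\in R_k$ with $p^k_j>f_\beta(\nu_j(k))$ for all $j$. Let $\varphi(k)=\max_{j<m}p^k_j$ and take $\gamma$ as in \eqref{eq:unb}. For the infinitely many $k$ with $f_\gamma(k)\ge\varphi(k)$ and all $j$ we have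
\[
p^k_j\le f_\gamma(k)\le f_\gamma(\nu_j(k)),
\]
because $f_\gamma$ is nondecreasing and $\nu_j(k)\ge k$. Let $W$ be the set of these $p^k$. It is infinite and injective, since for distinct $k$ the entries $p^k_j$ lie in distinct columns at $t_j$. This proves the claim. It is the heart of the construction: an unbounded family yields only an infinite set of good $k$, and monotonicity makes one such set serve all $m$ coordinates, although their column indices $\nu_j(k)$ differ.

Let $c(\beta)$ be the least $\gamma$ as in the claim, and let $C$ be the club of limit ordinals $\xi<\mathfrak b$ with $c(\beta)<\xi$ for all $\beta<\xi$. Fix $\xi\in C\cap\Omega$. For each $k$ let $\gamma_k=c(\xi(k))<\xi$ and let $W_k$ be as in the claim for $\xi(k)$ and $\gamma_k$. We verify that $\vec R'=(W_k)$ is $(t_j{}^\frown\xi)_{j<m}$-large, using Lemma~\ref{lem:mono}(a).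

(i) Let $k\ge n$. Then $W_k^{(j)}\subseteq L^{t_j}_{\gamma_k}\subseteq^*L^{t_j}_\xi$. The set $W_k^{(j)}$ is disjoint from $L^{t_j}_{\xi(k)}$, which almost contains $L^{t_j}_{\xi(i)}$ for $i\le n$, and it is disjoint from $a(t_j)$. So $W_k^{(j)}\subseteq^*K^{t_j{}^\frown\xi}_n$.

(ii) Given $k$, take $n$ with $\xi(n)\ge\gamma_k$. Then $W_k^{(j)}\subseteq^*L^{t_j}_{\xi(n)}$, which is disjoint from $K^{t_j{}^\frown\xi}_n$.
\end{proof}

\begin{lemma}\label{lem:fusion}
Let $t^{i+1}_j=t^i_j{}^\frown\xi_i$ for $i<\omega$, $j<m$, and let $s^j=\bigcup_it^i_j$. Let $\vec R^i$ be $(t^i_j)_{j<m}$-large with $\bigcup\vec R^{i+1}\subseteq\bigcup\vec R^i$. Then there is an infinite injective $P\subseteq\bigcup\vec R^0$ with $P^{(j)}\in\mathcal K_{s^j}$ for all $j<m$.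
\end{lemma}

\begin{proof}
For $i'<i$, repeated use of the last part of Lemma~\ref{lem:mono}(a) gives $K^{t^i_j}_0\subseteq^*K^{t^{i'}_j}_i$. Hence $K^{t^i_j}_i\subseteq^*G^j_i$, where $G^j_i=\bigcap_{i'\le i}K^{t^{i'}_j}_i$. By condition (i), some term $R$ of $\vec R^i$ has $R^{(j)}\subseteq^*G^j_i$ for all $j$. So we can choose recursively $p^i\in\bigcup\vec R^i\subseteq\bigcup\vec R^0$ with $p^i_j\in G^j_i$ for all $j$ and with all entries larger than the entries of earlier tuples. The set $P=\{p^i:i<\omega\}$ is infinite and injective. For all $i',n$ and all $i\ge\max(i',n)$ we have $p^i_j\in K^{t^{i'}_j}_i\subseteq K^{t^{i'}_j}_n$. Thus $P^{(j)}\in\mathcal K_{t^{i'}_j}$ for every $i'$, and Lemma~\ref{lem:mono}(c) applies to $s^j$, whose length is the limit ordinal $|t^0_j|+\omega$.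
\end{proof}

\begin{lemma}\label{lem:locate}
Let $s_k\in\mathrm{dom}(a)$ $(k<\omega)$ be distinct and let $Z_k\subseteq a(s_k)$ be infinite. Then there is $t\in T$ such that a subsequence of $(Z_k)$ is $\langle t\rangle$-large (with $m=1$).
\end{lemma}

\begin{proof}
The node $t$ is a limit of the $s_k$ in the tree that is not an initial segment of any of them. Once $t\not\subseteq s_k$, condition (ii) for $Z_k\subseteq a(s_k)$ is Lemma~\ref{lem:sep}. So we need $t$ and a subsequence such that $t\not\subseteq s_k$ for all $k$ and (i) holds. By goodness and Lemma~\ref{lem:mono}(b), $Z_k\in\mathcal K_u$ whenever $u\subseteq s_k$.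

Read $s\restriction\alpha$ as $s$ if $|s|\le\alpha$. Let $\alpha$ be the least ordinal such that $\{s_k\restriction\alpha:k<\omega\}$ is infinite. Then $0<\alpha\le\sup_k|s_k|<\omega_1$. Pass to a subsequence along which the nodes $s_k\restriction\alpha$ are distinct. For $\beta<\alpha$ the set $\{s_k\restriction\beta:k<\omega\}$ is finite.

\emph{Case 1: $\alpha=\beta+1$.} Pass to a subsequence with $s_k\restriction\beta=u$ for all $k$. If $|s_k|\le\beta$, then $s_k=u$; drop the at most one such $k$. Now $|u|=\beta$ and $s_k\supseteq u^\frown\xi_k$ with distinct $\xi_k$. An infinite set of ordinals contains a strictly increasing sequence, so we may assume $\xi_0<\xi_1<\cdots$. Let $\xi=\sup_k\xi_k\in\Omega$ and $t=u^\frown\xi$. Since $\xi_k\ne\xi$, we have $t\not\subseteq s_k$. For (i), fix $n$; for all but finitely many $k$ we have $\xi_k>\xi(n)$. For such $k$ take $l$ with $\xi_k(l)\ge\xi(n)$. Then $Z_k\subseteq^*K^{u^\frown\xi_k}_l$. This set is contained in $L^u_{\xi_k}\subseteq^*L^u_\xi$, is disjoint from $a(u)$, and is disjoint from $L^u_{\xi_k(l)}$, which almost contains $L^u_{\xi(i)}$ for $i\le n$. Hence $Z_k\subseteq^*K^t_n$.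

\emph{Case 2: $\alpha$ is a limit.} Let $\alpha_0<\alpha_1<\cdots$ be the fixed sequence cofinal in $\alpha$. Choose infinite sets $H_0\supseteq H_1\supseteq\cdots$ and nodes $u_i$ with $s_k\restriction\alpha_i=u_i$ for $k\in H_i$. Then $|u_i|=\alpha_i$, for otherwise $s_k=u_i$ for all $k\in H_i$, and $u_i\subseteq u_{i+1}$. Let $t=\bigcup_iu_i$, so $|t|=\alpha$ and $t\restriction\alpha_i=u_i$. Choose $k_0<k_1<\cdots$ with $k_i\in H_i$. If $t\subseteq s_k$, then $s_k\restriction\alpha=t$, which holds for at most one $k$; drop it from the sequence. For (i), fix $n$. If $i\ge n$ and $l\le n$, then $s_{k_i}\supseteq u_i\supseteq t\restriction\alpha_l$, so $Z_{k_i}\subseteq^*K^{t\restriction\alpha_l}_n$. By the definition of $K^t_n$ at limits, $Z_{k_i}\subseteq^*K^t_n$ for all $i\ge n$.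
\end{proof}

\section{The recursion}\label{sec:recursion}

A \emph{task} is a triple $(m,\vec R,\varepsilon)$, where $m\ge1$, $\vec R$ is a sequence of infinite injective subsets of $\omega^m$, and $\varepsilon<\mathfrak c$. There are $\mathfrak c$ tasks. Enumerate them as $\langle\tau_\zeta:\zeta<\mathfrak c\rangle$ so that each task appears $\mathfrak c$ times, hence cofinally often. We define an increasing chain of good labelings $a_\zeta$ ($\zeta<\mathfrak c$), and we give each labeled node a color. Let $a_0=\emptyset$ and take unions at limits. Each stage adds finitely many nodes, so $|\mathrm{dom}(a_\zeta)|\le|\zeta|+\omega<\mathfrak c$. By \eqref{eq:local}, goodness of the old labels is safe as long as we never label an initial segment of a labeled node; this is the requirement on the new nodes.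

\subsection*{Stage $\zeta$}
Let $a_\zeta$ be good and $\tau_\zeta=(m,\vec R,\varepsilon)$. If there is no $\vec t$ such that $\vec R$ is $\vec t$-large with respect to $a_\zeta$, let $a_{\zeta+1}=a_\zeta$. Otherwise fix such a $\vec t$, and compute all sets $K^t_n$ from $a_\zeta$.

For $\sigma\in2^{<\omega}$ we define nodes $t^\sigma_j$ ($j<m$) and $(t^\sigma_j)_{j<m}$-large sequences $\vec R^\sigma$, starting with $t^\emptyset_j=t_j$ and $\vec R^\emptyset=\vec R$. Given these for $\sigma$, let $C$ be the club from Lemma~\ref{lem:step}, choose two distinct ordinals $\xi^0,\xi^1\in C\cap\Omega$, put $t^{\sigma^\frown e}_j=t^\sigma_j{}^\frown\xi^e$ for $e<2$, and let $\vec R^{\sigma^\frown e}$ be given by the lemma, so that $\bigcup\vec R^{\sigma^\frown e}\subseteq\bigcup\vec R^\sigma$. For $h\in2^\omega$ let $s^j_h=\bigcup_it^{h\restriction i}_j$, a node of length $|t_j|+\omega$. For $h\ne h'$ the nodes $s^j_h$ and $s^j_{h'}$ are incomparable, so for each $u\in T$ and $j<m$ at most one $h$ satisfies $s^j_h\subseteq u$. As $|\mathrm{dom}(a_\zeta)|<\mathfrak c$, there is $h\in2^\omega$ such that the nodes $s^j=s^j_h$ satisfy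
\begin{equation}\label{eq:fresh}
s^j\not\subseteq u\qquad\text{for all }j<m\text{ and all }u\in\mathrm{dom}(a_\zeta)\cup\{t_i:i<m\}.
\end{equation}

The nodes $t_i$ are included in \eqref{eq:fresh} so that the new nodes do not interfere with each other: any two $s^j$, $s^i$ are equal or incomparable. Suppose $s^j\subsetneq s^i$. Since also $t_i\subseteq s^i$, the nodes $t_i$ and $s^j$ are comparable, and $s^j\not\subseteq t_i$, so $t_i\subsetneq s^j\subsetneq s^i$. Then the limit ordinal $|s^j|$ lies strictly between $|t_i|$ and $|t_i|+\omega$, which is impossible.

By Lemma~\ref{lem:fusion} there is an infinite injective $P\subseteq\bigcup\vec R$ with $P^{(j)}\in\mathcal K_{s^j}$ for all $j<m$. Extend $a_\zeta$ to $a_{\zeta+1}$ by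
\[
a_{\zeta+1}(s)=\bigcup\{P^{(j)}:j<m,\ s^j=s\}\qquad\text{for }s\in\{s^j:j<m\},
\]
and give these nodes the color $\varepsilon$. By \eqref{eq:fresh} they are not in $\mathrm{dom}(a_\zeta)$, and the new labels are in $\mathcal K_s$ because $\mathcal K_s$ is closed under finite unions.

\subsection*{Goodness}
No new node is a proper initial segment of an old or a new node. So for $s\in\mathrm{dom}(a_{\zeta+1})$ the labelings $a_\zeta$ and $a_{\zeta+1}$ agree on the proper initial segments of $s$, and by \eqref{eq:local} they define the same sets $K^s_n$. Hence $a_{\zeta+1}$ is good. Now let $\eta\le\mathfrak c$ be a limit, $a_\eta=\bigcup_{\zeta<\eta}a_\zeta$, and $s\in\mathrm{dom}(a_\zeta)$ with $\zeta<\eta$. By \eqref{eq:fresh}, no node added at a stage $\ge\zeta$ is an initial segment of $s$, so $a_\eta$ and $a_\zeta$ define the same sets $K^s_n$. Hence $a_\eta$ is good.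

Let $a=a_{\mathfrak c}$ and $\mathcal A=\{a(s):s\in\mathrm{dom}(a)\}$. By Lemma~\ref{lem:sep}, $\mathcal A$ is almost disjoint and distinct nodes have distinct labels, so each member of $\mathcal A$ inherits the color of its node.

\begin{proof}[Proof of Theorem~\ref{thm:family}]
(a) Let $n_0<n_1<\cdots$ be such that $R_k=M\cap c_{n_k}$ is infinite. The sets $K^\emptyset_n$ do not depend on the labeling, and $R_k\subseteq K^\emptyset_{n_k}\setminus K^\emptyset_{n_k+1}$. So $\vec R$ is $\langle\emptyset\rangle$-large with respect to every $a_\zeta$. A stage with task $(1,\vec R,\varepsilon)$ adds one node, of color $\varepsilon$, whose label is a set $P\subseteq\bigcup\vec R\subseteq M$.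

(b) Let $A^j_k=a(s^j_k)$; for fixed $j$ the nodes $s^j_k$ are distinct. Largeness is a condition on each coordinate separately and is inherited by subsequences. Applying Lemma~\ref{lem:locate} to the sets $R_k^{(j)}$ for $j=0,\dots,m-1$ in turn, each time to the subsequence obtained before, we get a subsequence $\vec R'$ of $\vec R$ and $\vec t$ such that $\vec R'$ is $\vec t$-large with respect to the final labeling $a$. This has to be reflected to a stage of the recursion. The nodes $s^j_k$ and the proper initial segments of the $t_j$ that lie in $\mathrm{dom}(a)$ are countably many; this is why the tree consists of countable sequences. Since $\mathrm{cf}(\mathfrak c)>\omega$, they all belong to $\mathrm{dom}(a_{\zeta_0})$ for some $\zeta_0<\mathfrak c$. For $\zeta\ge\zeta_0$ the labelings $a_\zeta$ and $a$ agree on the proper initial segments of each $t_j$, so by \eqref{eq:local} $\vec R'$ is $\vec t$-large with respect to $a_\zeta$.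

Take $\zeta\ge\zeta_0$ with $\tau_\zeta=(m,\vec R',\varepsilon)$. This stage is not idle, whichever tuple of nodes it starts from. It adds nodes $s^j\notin\mathrm{dom}(a_\zeta)$ of color $\varepsilon$ and produces an infinite injective $P\subseteq\bigcup\vec R'\subseteq\bigcup_kR_k$ with $P^{(j)}\subseteq a(s^j)$. Put $B^j=a(s^j)$. Since $s^i_k\in\mathrm{dom}(a_\zeta)$, we have $s^j\ne s^i_k$ and hence $B^j\ne A^i_k$ for all $i,j<m$ and $k<\omega$.
\end{proof}

This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:compl}.

\begin{remark}\label{rem:bounded}
By Theorem~\ref{thm:compl}(3), the spaces $X_S$ cannot be proved to be $FU_{\mathrm{fin}}$, so the bound on the sizes of the finite sets must be used. In Proposition~\ref{prop:X} it allows the reduction to a single $m$, makes the number of types finite, and makes the iteration of Step~2 terminate. In the construction of $\mathcal A$ it allows one subsequence to serve all coordinates, both in the normalization in Lemma~\ref{lem:step} and in the $m$ successive applications of Lemma~\ref{lem:locate}.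
\end{remark}

\begin{thebibliography}{9}

\bibitem{HRG}
Hru\v{s}\'ak and Ramos-Garc\'ia, \emph{Malykhin's problem}, Adv. Math. 262 (2014) 193--212.

\bibitem{PFS}
\emph{Products of Fr\'echet spaces},
\texttt{https://images.google.com/\allowbreak url?q=\allowbreak http://webhome.auburn.edu/\allowbreak\textasciitilde{}gruengf/\allowbreak preprints/\allowbreak frechprodd.pdf\allowbreak\&sa=U\allowbreak\&ved=\allowbreak 2ahUKEwjeqJWtsuOFAxWuMDQIH\allowbreak Qg9Am0Qr4kDegQIUhAB\allowbreak\&usg=\allowbreak AOvVaw2H8nS6ViWUA-\allowbreak Z3MylLj5H6}

\end{thebibliography}
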